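\title{Graph associahedra and weighted bond posets: polynomials whose zeros are dense in the plane}

\begin{abstract}
A connected graph $G$ carries two polynomials: the $h$-polynomial $h_G$ of its graph associahedron, and the polynomial $\mu_G$ that records the M\"obius function of its weighted bond poset. We consider the question whether $G$ always has one-edge contractions whose polynomials interlace $h_G$ and $\mu_G$. The answer is negative for both polynomials: every nonempty open subset of $\mathbb C$ contains a zero of $h_G$ and a zero of $\mu_G$ for some connected bipartite graph $G$. The graphs consist of a few hubs and many satellites. The asymptotic behavior of both polynomials is governed by one pole of a multivariate generating function, and the zeros arise from a cancellation between two trees, a path and a star, each of which can hold the graph together.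
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Graphs are finite and simple. For a graph $G$ on a vertex set $V$ and $I\subseteq V$ we write $G|_I$ for the induced subgraph and $G-I=G|_{V\setminus I}$. For an edge $e=uv$, the \emph{one-edge contraction} $G/e$ is the simple graph obtained by identifying $u$ and $v$, deleting the resulting loop, and replacing each set of parallel edges by a single edge. In this section $G$ is connected and $n=|V|$.

\subsection*{The $h$-polynomial}
A \emph{tube} of $G$ is a nonempty proper subset $I\subsetneq V$ such that $G|_I$ is connected. Two tubes $I,J$ are \emph{compatible} if they are nested ($I\subseteq J$ or $J\subseteq I$), or if they are disjoint and $G|_{I\cup J}$ is disconnected. A \emph{tubing} is a set of pairwise compatible tubes. The Carr--Devadoss graph associahedron $P_G$ is a simple polytope of dimension $n-1$ whose nonempty faces correspond to the tubings of $G$, a tubing with $k$ tubes corresponding to a face of dimension $n-1-k$. Its $h$-polynomial is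
\[
h_G(t)=\sum_{i=0}^{n-1}f_i(P_G)\,(t-1)^i=\sum_{\tau\text{ tubing}}(t-1)^{\,n-1-|\tau|},
\]
where $f_i(P_G)$ is the number of $i$-dimensional faces. Thus $h_G$ encodes the face numbers of $P_G$; it is monic of degree $n-1$, and $h_G(1)$ is the number of vertices of $P_G$. We only use the sum over tubings.

\subsection*{The $\mu$-polynomial}
A \emph{weighted partition} of $V$ is a set $\{I_1^{\nu_1},\dots,I_k^{\nu_k}\}$, where $\{I_1,\dots,I_k\}$ is a set partition of $V$ and $\nu_i\in\{0,1,\dots,|I_i|-1\}$. Weighted partitions are ordered by declaring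
\[
\{I_1^{\nu_1},\dots,I_k^{\nu_k}\}\le\{J_1^{\nu'_1},\dots,J_l^{\nu'_l}\}
\]
if $\{I_i\}$ refines $\{J_r\}$ and, whenever $J_r=I_{i_1}\cup\dots\cup I_{i_s}$, we have $\nu'_r-(\nu_{i_1}+\dots+\nu_{i_s})\in\{0,1,\dots,s-1\}$. So merging $s$ blocks may raise the total weight by any amount from $0$ to $s-1$. The \emph{weighted bond poset} $\mathcal W\Pi_G$ is the induced subposet of those weighted partitions whose blocks all induce connected subgraphs of $G$. It has the minimum $\hat0=\{\{v\}^0:v\in V\}$ and the maximal elements $\{V^j\}$, $0\le j\le n-1$. Recall that the M\"obius function of a finite poset is defined by $\mu(x,x)=1$ and $\sum_{x\le z\le y}\mu(x,z)=0$ for $x<y$, and that it is multiplicative on products of posets. Put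
\[
\mu_G(t)=\sum_{j=0}^{n-1}\mu_{\mathcal W\Pi_G}\big(\hat0,\{V^j\}\big)\,t^j .
\]
The elements below $\{V^0\}$ are those with all weights $0$, ordered by refinement. Hence $\mu_G(0)$ is the M\"obius number of the poset of partitions of $V$ into connected blocks, and $\mu_G$ is a one-parameter refinement of that number.

\subsection*{Interlacing}
For real polynomials $f,g$ with $\deg g=d\ge1$ and $\deg f=d-1$ we write $f\prec g$ if $g$ has $d$ distinct real roots $r_1<\dots<r_d$, $f$ has $d-1$ distinct real roots $s_1<\dots<s_{d-1}$, and $r_1<s_1<r_2<\dots<s_{d-1}<r_d$. For $d=1$ this says that $f$ is a nonzero constant and $g$ has one real root. The following problem is posed in~\cite{problem}.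

\begin{quote}
Prove or disprove: every connected graph $G$ with at least two vertices has one-edge contractions $G'$ and $G''$ such that $h_{G'}\prec h_G$ and $\mu_{G''}\prec\mu_G$.
\end{quote}

A contraction is connected and has one vertex fewer, so it is a natural candidate for an interlacing partner. An affirmative answer would show that $h_G$ and $\mu_G$ have only real, simple zeros for every connected $G$, and it would place each polynomial at the top of an interlacing chain that descends to the one-vertex graph. The smallest graphs suggest this answer.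

\begin{example}\label{ex:small}
For one vertex, $h_{K_1}=\mu_{K_1}=1$. The edge $K_2$ has two incompatible tubes, so $h_{K_2}=(t-1)+2=t+1$, while $\mu_{K_2}=-(1+t)$. The path $P_3$ on three vertices has five tubes and five compatible pairs (a pentagon), and $K_3$ has six tubes and six compatible pairs (a hexagon); hence
\[
h_{P_3}=t^2+3t+1,\qquad h_{K_3}=t^2+4t+1 .
\]
If $G$ has three vertices and $e$ edges, then strictly between $\hat0$ and $\{V^0\},\{V^1\},\{V^2\}$ lie $e,2e,e$ elements, each with M\"obius value $-1$. So $\mu_G=(e-1)+(2e-1)t+(e-1)t^2$, that is,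
\[
\mu_{P_3}=t^2+3t+1,\qquad \mu_{K_3}=2t^2+5t+2 .
\]
Every contraction of $P_3$ or $K_3$ is $K_2$, and all four quadratics have a positive leading coefficient and are negative at the root $t=-1$ of $h_{K_2}$ and $\mu_{K_2}$. The statement therefore holds for all connected graphs with two or three vertices.
\end{example}

Nevertheless both halves of the statement fail, because real-rootedness fails as strongly as it can.

\begin{theorem}\label{thm:main}
For every nonempty open set $O\subset\mathbb C$ there is a connected bipartite graph $G$ with at least two vertices such that $h_G$ and $\mu_G$ both have a zero in $O$.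
\end{theorem}

\begin{corollary}\label{cor:main}
There is a connected bipartite graph $G$ with at least two vertices such that no polynomial $f$ satisfies $f\prec h_G$ and none satisfies $f\prec\mu_G$. In particular, no one-edge contraction $G'$ of $G$ satisfies $h_{G'}\prec h_G$, and no one-edge contraction $G''$ satisfies $\mu_{G''}\prec\mu_G$.
\end{corollary}

\begin{proof}
Take $O=\{\operatorname{Im}t>0\}$ in Theorem~\ref{thm:main}. The relation $f\prec g$ requires $g$ to have $\deg g$ distinct real roots, so that all zeros of $g$ are real.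
\end{proof}

The proof of Theorem~\ref{thm:main} is asymptotic and does not exhibit a specific graph. Section~\ref{sec:rec} gives a recursion for each polynomial and shows that the two agree up to sign on trees. Sections~\ref{sec:trees} and~\ref{sec:asym} turn the recursions into generating functions and these into asymptotics; the method is worked out there on stars and double stars, and the plan of the construction is explained at the end of Section~\ref{sec:asym}. Sections~\ref{sec:residues}--\ref{sec:proof} carry it out.

\subsection*{Conventions}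
Throughout, $q=t-1$. The bracket $[\,\cdot\,]$ around a statement is $1$ if the statement is true and $0$ otherwise, and $\mathbb N=\{0,1,2,\dots\}$. For a multi-index $n=(n_i)$ we write $|n|=\sum n_i$, $n!=\prod n_i!$ and $x^n=\prod x_i^{n_i}$. For an arbitrary graph $G$, let $\kappa(G)$ be its number of components and $h_G$ the product of $h$ over its components, with $h_\varnothing=1$. For connected $G$ put $\tilde\mu_G=(-1)^{|V|-1}\mu_G$.

\section{Two recursions}\label{sec:rec}

The polynomial $h_G$ satisfies a recursion that deletes vertices, obtained by peeling off the outermost layer of a tubing.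

\begin{lemma}\label{lem:h}
For every graph $G$,
\begin{equation}\label{eq:h}
t^{\kappa(G)}h_G=\sum_{D\subseteq V}q^{|D|}\,h_{G-D}.
\end{equation}
\end{lemma}

\begin{proof}
Both sides are multiplicative over the components of $G$ and equal $1$ for the empty graph, so let $G$ be connected with $n\ge1$ vertices. Let $\tau$ be a tubing. Its maximal tubes are not nested, so they are pairwise disjoint with no edges between them. Their union is not $V$: a single tube is proper, and two or more maximal tubes covering $V$ would disconnect $G$. So the set $D$ of vertices outside all tubes is nonempty, the maximal tubes are exactly the components $C$ of $G-D$, and the tubes strictly inside $C$ form a tubing $\tau_C$ of $G|_C$. Conversely, given a nonempty $D$ and tubings $\tau_C$ of the components $C$ of $G-D$, the set $\bigcup_C(\{C\}\cup\tau_C)$ is a tubing of $G$, because tubes in different components are disjoint and have no edge between them. These constructions are inverse to each other. From $n=|D|+\sum_C|C|$ and $|\tau|=\sum_C(1+|\tau_C|)$ we get $n-1-|\tau|=|D|-1+\sum_C(|C|-1-|\tau_C|)$.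 Hence $h_G=\sum_{D\ne\varnothing}q^{|D|-1}h_{G-D}$. Multiplying by $q$ and adding $h_G$ gives~\eqref{eq:h}.
\end{proof}

The recursion for $\tilde\mu_G$ runs over partitions instead. For an arbitrary graph $G$ and an indeterminate $z$ let
\[
F_G(z)=\sum_{\pi}(-z)^{|\pi|}\prod_{I\in\pi}\tilde\mu_{G|_I}(t),
\]
where $\pi$ runs over the partitions of $V$ into blocks that induce connected subgraphs. Each such block lies in one component, so $F_G(z)$ is multiplicative over components.

\begin{lemma}\label{lem:mu}
For every connected graph $G$ we have $F_G(1)-F_G(t)=q\,[\,|V|=1\,]$.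
\end{lemma}

\begin{proof}
For one vertex $F_G(z)=-z$. Let $|V|=n\ge2$ and $x=\{I_1^{\nu_1},\dots,I_k^{\nu_k}\}\in\mathcal W\Pi_G$. The weight condition in the order relation concerns each block of the larger element separately. Therefore $y\le x$ holds if and only if the partition underlying $y$ refines $\{I_i\}$ and, for each $i$, the restriction of $y$ to $I_i$ is below $\{I_i^{\nu_i}\}$ in $\mathcal W\Pi_{G|_{I_i}}$; and for $y,y'\le x$ the relation $y\le y'$ is equivalent to the same relation between the restrictions to every $I_i$. So $[\hat0,x]\cong\prod_i[\hat0,\{I_i^{\nu_i}\}]$ and $\mu(\hat0,x)=\prod_i\mu(\hat0,\{I_i^{\nu_i}\})$.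

Next, $x\le\{V^j\}$ holds if and only if $j-\sum_i\nu_i\in\{0,\dots,k-1\}$, and all such $j$ lie in $\{0,\dots,n-1\}$ because $\sum_i\nu_i\le n-k$. Since $n\ge2$, we have $\{V^j\}\ne\hat0$, so $\sum_{x\le\{V^j\}}\mu(\hat0,x)=0$. Multiply by $t^j$ and sum over $j$. The element $x$ contributes $\mu(\hat0,x)\,t^{\sum\nu_i}(1+t+\dots+t^{k-1})$, and summing over the weights $\nu_i$ for a fixed partition gives
\[
\sum_\pi(1+t+\dots+t^{|\pi|-1})\prod_{I\in\pi}\mu_{G|_I}(t)=0 .
\]
Now multiply by $1-t$ and insert $\prod_I\mu_{G|_I}=(-1)^{n-|\pi|}\prod_I\tilde\mu_{G|_I}$.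
\end{proof}

On a tree the two recursions can be brought into the same form. For a set $A$ of edges, $T\setminus A$ denotes the graph obtained by deleting them.

\begin{proposition}\label{prop:tree}
For every tree $T$ with vertex set $V$ and edge set $E$,
\begin{equation}\label{eq:tree}
\sum_{A\subseteq E}(-1)^{|A|}\big(t^{|A|+1}-1\big)h_{T\setminus A}=q\,[\,|V|=1\,].
\end{equation}
Moreover $\tilde\mu_T=h_T$.
\end{proposition}

\begin{proof}
For one vertex both sides of~\eqref{eq:tree} equal $t-1$. Let $|V|\ge2$. The forest $T\setminus A$ has $|A|+1$ components, so~\eqref{eq:h} gives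
\[
\sum_A(-1)^{|A|}t^{|A|+1}h_{T\setminus A}=\sum_{D\subseteq V}q^{|D|}\sum_A(-1)^{|A|}h_{(T\setminus A)-D}.
\]
If $D\ne\varnothing$, some edge $e$ meets $D$, because $T$ has no isolated vertex. The graph $(T\setminus A)-D$ does not depend on whether $e\in A$, so the inner sum vanishes. The term $D=\varnothing$ is $\sum_A(-1)^{|A|}h_{T\setminus A}$, which proves~\eqref{eq:tree}.

Partitions of a tree into connected blocks correspond to sets $A$ of cut edges, with $|\pi|=|A|+1$. Hence Lemma~\ref{lem:mu} reads $\sum_A(-1)^{|A|}(t^{|A|+1}-1)\prod_C\tilde\mu_C=q\,[\,|V|=1\,]$, the product being over the components $C$ of $T\setminus A$. This is the recursion~\eqref{eq:tree}. The term $A=\varnothing$ has the nonzero coefficient $q$ and all other terms involve smaller trees, so the recursion has only one solution.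
\end{proof}

The equality $\tilde\mu=h$ fails for $K_3$ by Example~\ref{ex:small}. The graphs that we construct have many cycles, so the two polynomials have to be treated separately; but the terms that decide their asymptotics come from trees, and this is why one graph serves for both.

\section{Trees with pendant leaves}\label{sec:trees}

Leaves attached at the same vertex are interchangeable, so a family of trees with a fixed core and varying numbers of leaves has a tractable exponential generating function. The only rule needed is the product rule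
\begin{equation}\label{eq:prod}
\sum_n\Big(\sum_{k\le n}\prod_i\binom{n_i}{k_i}a_kb_{n-k}\Big)\frac{x^n}{n!}=\Big(\sum_na_n\frac{x^n}{n!}\Big)\Big(\sum_nb_n\frac{x^n}{n!}\Big),
\end{equation}
and its iterates: distributing labeled objects among several parts multiplies the series of the parts. A part in which every object of sort $i$ has weight $a$ has the series $e^{a\sum x_i}$.

Let $T$ be a tree with vertex set $W$ and edge set $E$, called the \emph{core}. For $n\in\mathbb N^W$ let $T(n)$ be $T$ with $n_w$ pendant leaves added at each $w$, and put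
\[
\mathcal T_T(x)=\sum_{n\in\mathbb N^W}h_{T(n)}\frac{x^n}{n!},\qquad X_T=\sum_{w\in W}x_w .
\]
Let $\xi_w$ ($w\in W$) be indeterminates, and for a subtree $C$ let $\xi_C=\prod_{w\in C}\xi_w$. Define rational functions $g_T$ of $t$ and the $\xi_w$, recursively in the size of $T$, by
\begin{equation}\label{eq:g}
\sum_{A\subseteq E}(-1)^{|A|}\big(t^{|A|+1}-\xi_T\big)\prod_Cg_C=q\,[\,|W|=1\,],
\end{equation}
where $C$ runs over the components of $T\setminus A$. The term $A=\varnothing$ is
\[
R_T:=(t-\xi_T)\,g_T ,
\]
and all other terms involve proper subtrees only.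

\begin{lemma}\label{lem:egf}
The function $R_T$ is a polynomial in $t$, the $\xi_w$, and the fractions $1/(t-\xi_C)$ with $C$ a proper subtree of $T$. As power series in $x$,
\[
\mathcal T_T=e^{tX_T}\,g_T\big|_{\xi_w=e^{qx_w}},\qquad\text{so}\qquad (t-e^{qX_T})\,\mathcal T_T=e^{tX_T}\,R_T\big|_{\xi_w=e^{qx_w}} .
\]
\end{lemma}

\begin{proof}
The first claim follows from~\eqref{eq:g} by induction, since $g_C=R_C/(t-\xi_C)$. For the second, apply~\eqref{eq:tree} to $T(n)$, multiply by $x^n/n!$ and sum over $n$. A set of edges of $T(n)$ consists of a set $A\subseteq E$ and of $k_w$ leaf edges at each $w$. Deleting it leaves $|k|$ isolated vertices, with $h=1$, and the components $C$ of $T\setminus A$ with their remaining leaves. The coefficient is $(-1)^{|A|}\big(t^{|A|+1}(-t)^{|k|}-(-1)^{|k|}\big)$. The tree $T(n)$ has one vertex only if $|W|=1$ and $n=0$. By~\eqref{eq:prod},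
\[
\sum_{A\subseteq E}(-1)^{|A|}\big(t^{|A|+1}e^{-tX_T}-e^{-X_T}\big)\prod_C\mathcal T_C=q\,[\,|W|=1\,].
\]
Since $\sum_CX_C=X_T$, the series $e^{-tX_C}\mathcal T_C$ satisfy~\eqref{eq:g} with $\xi_w=e^{qx_w}$. The series $t-e^{qX_C}$ has the constant term $q$, so it is invertible over the field of rational functions in $t$, and the recursion has only one solution.
\end{proof}

\begin{example}\label{ex:cores}
For a one-vertex core, $R=q$ and $g=q/(t-\xi)$. So the stars $K_{1,n}$ have the generating function
\[
\sum_{n\ge0}h_{K_{1,n}}\frac{x^n}{n!}=\frac{q\,e^{tx}}{t-e^{qx}}=\frac{e^{tx}}{1-x-qx^2/2-\cdots}=1+(t+1)x+(t^2+3t+1)\frac{x^2}{2}+\cdots,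
\]
in agreement with Example~\ref{ex:small}. For a core consisting of one edge, with variables $\xi,\eta$, equation~\eqref{eq:g} gives
\[
R=(t^2-\xi\eta)\,\frac{q^2}{(t-\xi)(t-\eta)} .
\]
\end{example}

\section{From the pole to the coefficients}\label{sec:asym}

For fixed $t$, the generating functions of Section~\ref{sec:trees} have a pole along $e^{qX}=t$. We first locate the solution of smallest modulus. Let
\[
\Omega=\mathbb C\setminus\big((-\infty,0]\cup\{1\}\big),
\]
a connected, dense open subset of $\mathbb C$. On $\Omega$ let $\operatorname{Log}$ be the principal logarithm, $t^\lambda=e^{\lambda\operatorname{Log}t}$, $\sqrt t=t^{1/2}$, and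
\[
\omega(t)=\frac{\operatorname{Log}t}{t-1}.
\]
The function $\omega$ is holomorphic and zero-free on $\Omega$, and $e^{q\lambda\omega}=t^\lambda$.

\begin{lemma}\label{lem:omega}
Let $t\in\Omega$.
\begin{enumerate}
\item[(a)] If $0\le\lambda<1$, then $t^\lambda\ne t$. If $0<\lambda<1$, then $t^\lambda\ne1$.
\item[(b)] The solutions of $e^{qX}=t$ are given by $qX=\operatorname{Log}t+2\pi ik$, $k\in\mathbb Z$. The solution with $k=0$ is $X=\omega$, and for $k\ne0$ we have $|qX|^2\ge|\operatorname{Log}t|^2+4\pi(\pi-|\arg t|)$. In particular $e^{qX}\neq t$ for $|X|<|\omega|$.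
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Otherwise $(1-\lambda)\operatorname{Log}t$, respectively $\lambda\operatorname{Log}t$, lies in $2\pi i\mathbb Z$. Its imaginary part has modulus less than $\pi$, so it is $0$; then $\operatorname{Log}t=0$ and $t=1$, which is excluded.
(b) We have $|\operatorname{Log}t+2\pi ik|^2-|\operatorname{Log}t|^2=4\pi k(\pi k+\arg t)\ge4\pi|k|(\pi|k|-|\arg t|)$.
\end{proof}

\begin{example}[Stars]\label{ex:star}
Fix $t\in\Omega$. By Lemma~\ref{lem:omega}(b), the function $qe^{tx}/(t-e^{qx})$ of Example~\ref{ex:cores} has $x=\omega$ as its only pole in a disc of radius larger than $|\omega|$. The derivative of $t-e^{qx}$ at $\omega$ is $-qt$, so the principal part is $e^{t\omega}/\big(t(\omega-x)\big)$, and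
\[
\frac{tq\,\omega^{n+1}}{n!}\,h_{K_{1,n}}(t)\longrightarrow q\,e^{t\omega}\qquad(n\to\infty).
\]
The limit is the numerator of the generating function evaluated at the pole. It does not vanish, so $t$ is a zero of only finitely many $h_{K_{1,n}}$. On the negative axis the argument breaks down, because two poles of equal modulus contribute and may cancel; this is the reason for removing the axis from $\Omega$. The point $1$ is removed because several formulas below divide by $q$.
\end{example}

In several variables the pole is the hyperplane $X=\omega$, and the direction in which $n$ tends to infinity selects the point of the hyperplane at which the numerator is evaluated.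

\begin{proposition}\label{prop:asym}
Let $\mathcal S$ be a finite set, $x=(x_S)_{S\in\mathcal S}$, $X=\sum_Sx_S$, and let $p=(p_S)$ be positive rationals with sum $1$. Let $\mathcal J=\sum_nJ_n(t)\,x^n/n!$ be a power series with polynomial coefficients $J_n$. Suppose that $N$ is holomorphic on an open set $\mathcal W\subseteq\mathbb C^{\mathcal S}\times\Omega$ that contains all $(x,t)$ with $t\in\Omega$ and $|x_S|\le p_S|\omega(t)|$ for all $S$, and that for each $t\in\Omega$ the Taylor series of $N(\cdot,t)$ at $x=0$ is $(t-e^{qX})\mathcal J$. Then, as $|n|\to\infty$ along the multi-indices with $n_S=|n|\,p_S$ for all $S$,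
\[
\frac{tq\,\omega^{|n|+1}}{|n|!}\,J_n(t)\longrightarrow N(p\,\omega(t),t)
\]
locally uniformly for $t\in\Omega$.
\end{proposition}

\begin{proof}
Let $r=|\mathcal S|$ and let $\Omega_0\subset\Omega$ be compact.

\emph{Splitting off the pole.} Put $y=q(X-\omega)$, so that $e^{qX}=te^y$. Then
\[
\frac1{t-e^{qX}}=-\frac1{t(e^y-1)}=\frac1{tq(\omega-X)}+E(X,t),\qquad E=\frac1t\Big(\frac1y-\frac1{e^y-1}\Big).
\]
The bracket is holomorphic in $y$ off $2\pi i(\mathbb Z\setminus\{0\})$. On $\Omega_0$ the quantity $4\pi(\pi-|\arg t|)$ is bounded below by some $a>0$ and $|\operatorname{Log}t|^2$ is bounded above by some $b$. By Lemma~\ref{lem:omega}(b), if $1<\rho^2<1+a/b$, then $E$ is holomorphic near every point with $t\in\Omega_0$ and $|X|\le\rho|\omega|$. The compact sets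
\[
\mathcal K_\rho=\{(x,t):t\in\Omega_0,\ |x_S|\le\rho\,p_S|\omega(t)|\text{ for all }S\}
\]
decrease to $\mathcal K_1\subset\mathcal W$ as $\rho\downarrow1$, so $\mathcal K_\rho\subset\mathcal W$ for $\rho$ close to $1$. Fix $\rho>1$ with both properties. On $\mathcal K_\rho$ we have $|X|\le\rho|\omega|$, so $N$ and $NE$ are holomorphic near $\mathcal K_\rho$ and bounded on it by a constant $M$. Write $N=\sum_k\nu_k(t)x^k$ and $NE=\sum_k\nu'_k(t)x^k$. Cauchy's estimates on polydiscs give, with $p^k=\prod_Sp_S^{k_S}$,
\begin{equation}\label{eq:cauchy}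
|\nu_k|\,|\omega|^{|k|}p^k\le M\rho^{-|k|},\qquad|\nu'_k|\,|\omega|^{|k|}p^k\le M\rho^{-|k|}\qquad(t\in\Omega_0).
\end{equation}
As power series, $tq\,\mathcal J=N/(\omega-X)+tq\,NE$, and $J_n=n!\,[x^n]\mathcal J$.

\emph{A multinomial bound.} For $k\in\mathbb N^{\mathcal S}$ let $\Pr(k)=|k|!\,p^k/k!$, a multinomial probability. Among the $k$ with $|k|=|n|$ it is maximal at $k=n$. Indeed $a!/b!\le a^{a-b}$ for integers $a\ge1$, $b\ge0$, so
\[
\frac{\Pr(k)}{\Pr(n)}=\prod_S\frac{n_S!}{k_S!}\,p_S^{k_S-n_S}\le\prod_S\Big(\frac{n_S}{p_S}\Big)^{n_S-k_S}=|n|^{|n|-|k|}=1 .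
\]
These probabilities sum to $1$ and there are at most $(|n|+1)^r$ of them, so $\Pr(n)\ge(|n|+1)^{-r}$.

\emph{The regular part.} By~\eqref{eq:cauchy}, $|\omega|^{|n|}\,n!\,|\nu'_n|/|n|!\le M\rho^{-|n|}/\Pr(n)\le M\rho^{-|n|}(|n|+1)^r$. This tends to $0$, and the remaining factor $tq\omega$ is bounded on $\Omega_0$.

\emph{The polar part.} From $1/(\omega-X)=\sum_lX^l\omega^{-l-1}$ and $[x^j]X^{|j|}=|j|!/j!$ we obtain
\[
\frac{\omega^{|n|+1}\,n!}{|n|!}\,[x^n]\frac N{\omega-X}=\sum_{k\le n}\nu_k\,\omega^{|k|}w_k,\qquad w_k=\frac{(|n|-|k|)!}{|n|!}\prod_S\frac{n_S!}{(n_S-k_S)!}.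
\]
The number $w_k$ is the probability of a prescribed sequence of sorts when $|k|$ of the $|n|$ objects are drawn without replacement, and we compare it with $p^k$, the probability with replacement.
\begin{itemize}
\item For fixed $k$, numerator and denominator of $w_k=\prod_S n_S(n_S-1)\cdots(n_S-k_S+1)\big/\big(|n|(|n|-1)\cdots(|n|-|k|+1)\big)$ have $|k|$ factors each, and $w_k\to p^k$.
\item For $|k|\le\sqrt{|n|}$ and $|n|\ge4$ we have $w_k\le\prod_Sn_S^{k_S}\,(|n|-|k|)^{-|k|}=p^k(1-|k|/|n|)^{-|k|}\le e^2p^k$, by $-\log(1-y)\le2y$ on $[0,\frac12]$.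
\item For all $k\le n$ we have $w_k/p^k=\Pr(n-k)/\Pr(n)\le(|n|+1)^r$.
\end{itemize}
By~\eqref{eq:cauchy} and the third bound, the terms with $|k|>\sqrt{|n|}$ contribute at most $M(|n|+1)^r\sum_{l>\sqrt{|n|}}(l+1)^r\rho^{-l}$, which tends to $0$. The other terms are dominated by the summable family $e^2M\rho^{-|k|}$, independent of $t$, and each converges uniformly on $\Omega_0$. So the sum tends to $\sum_k\nu_k\omega^{|k|}p^k=N(p\omega,t)$, uniformly on $\Omega_0$.
\end{proof}

\begin{example}[Double stars]\label{ex:double}
Let the core be an edge and attach $\lambda|n|$ and $(1-\lambda)|n|$ leaves at its ends, with $\lambda\in(0,1)$ rational. By Lemma~\ref{lem:egf} and Example~\ref{ex:cores}, the numerator is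
\[
N=e^{t(x_1+x_2)}\,\frac{(t^2-\xi\eta)\,q^2}{(t-\xi)(t-\eta)},\qquad\xi=e^{qx_1},\quad\eta=e^{qx_2},
\]
which is holomorphic where $|x_1|,|x_2|<|\omega|$. At $x=(\lambda\omega,(1-\lambda)\omega)$ we have $\xi=t^\lambda$, $\eta=t^{1-\lambda}$ and $\xi\eta=t$, hence $t-\xi=\xi(\eta-1)$ and $t-\eta=\eta(\xi-1)$. Proposition~\ref{prop:asym} gives
\[
\frac{tq\,\omega^{|n|+1}}{|n|!}\,h_{T(n)}(t)\longrightarrow\frac{e^{t\omega}\,q^3}{(t^\lambda-1)(t^{1-\lambda}-1)} .
\]
Two features recur below. On the hyperplane $X=\omega$ the numerator collapses to a product without zeros in $\Omega$, so a given compact subset of $\Omega$ contains no zero of $h_{T(n)}$ for large $|n|$. And the limit blows up as $\lambda\to0$: one end of the core then carries all the leaves, and the factor $t-\eta$ of a proper subtree vanishes together with $t-\xi\eta$.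
\end{example}

\subsection*{The plan}
If the limit in Proposition~\ref{prop:asym} has a zero in $O$ and is not identically zero, then Rouch\'e's theorem produces zeros of the polynomials $J_n$ in $O$. A product as in Example~\ref{ex:double} has no zero, but a sum of two products may. We therefore take hubs $0,1,\dots,m$ that carry almost all other vertices as leaves, and we allow two kinds of rare connecting vertices: those joined to two consecutive hubs, and those joined to all hubs. When the connecting vertices are rare, the numerator $N$ is dominated by the two minimal ways of connecting the hubs: one connector for each consecutive pair, which gives a path, or one connector for all hubs, which gives a star. The proportions of the connectors fix the relative weight $c>0$ of the two trees. The ratio of the two tree terms turns out to be a power $Z^{2(m-1)}$ of a fixed nonconstant function $Z$, and for large $m$ this power takes a negative value $-c$ in any given open set.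

\section{The path and the star}\label{sec:residues}

We compute $R_T$ on the hypersurface $\xi_T=t$ for the two cores just described. A core vertex without leaves has $x_w=0$, that is, $\xi_w=1$.

\begin{lemma}[Path]\label{lem:path}
Let $T$ be a path $w_0,w_1,\dots,w_{k+1}$ with $k\ge0$. Put $\xi_{w_0}=\xi$, $\xi_{w_{k+1}}=\eta$ and $\xi_{w_i}=1$ for $1\le i\le k$. At every point with $\xi\eta=t\notin\{0,1\}$ and $\xi,\eta\ne1$,
\[
R_T=\frac{q^{2k+3}}{\big((\xi-1)(\eta-1)\big)^{k+1}} .
\]
\end{lemma}

\begin{proof}
Fix such numbers $t,\xi,\eta$. For a proper subpath $C$ the factor $t-\xi_C$ is one of $t-1$, $t-\xi=\xi(\eta-1)$, $t-\eta=\eta(\xi-1)$, and these are nonzero. So all values below are finite and satisfy~\eqref{eq:g}. Deleting edges cuts a path into consecutive subpaths, which suggests treating all lengths at once. Let $y_i$ ($i\ge1$) be the value of $g$ for a path of $i$ vertices with all variables equal to $1$; let $u_i$ ($i\ge0$) be the value for a path with one end variable $\xi$ followed by $i$ vertices with variable $1$, and $v_i$ the same with $\eta$;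 let $R_k$ be the value to be computed. Form the power series $y=\sum y_iz^i$, $u=\sum u_iz^i$, $v=\sum v_iz^i$, $f=\sum R_kz^k$, and put $a=1+y$, $b=1+ty$.

For the paths with all variables $1$, a cut into $l\ge1$ pieces contributes $(-1)^{l-1}(t^l-1)y^l$. For the paths starting with $\xi$, a first piece followed by $l\ge0$ pieces contributes $(-1)^l(t^{l+1}-\xi)uy^l$. For the full paths, a cut with $l\ge0$ middle pieces has $l+1$ cut edges and contributes $(-1)^{l+1}(t^{l+2}-\xi\eta)uvy^l$. Summing the geometric series, \eqref{eq:g} becomes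
\[
\frac{ty}b-\frac ya=qz,\qquad u\Big(\frac tb-\frac\xi a\Big)=q,\qquad v\Big(\frac tb-\frac\eta a\Big)=q,\qquad f=uv\Big(\frac{t^2}b-\frac{\xi\eta}a\Big).
\]
Since $ta-b=q$, the first equation says $z=y/(ab)$, and with $\xi\eta=t$ the last says $f=tq\,uv/(ab)$. Inserting $u=qab/(ta-\xi b)$ and $v=qab/(ta-\eta b)$, and using $(ta-\xi b)(ta-\eta b)=t\big(ta^2+b^2-(\xi+\eta)ab\big)$, we get
\[
f=\frac{q^3}{\dfrac{ta^2+b^2}{ab}-\xi-\eta}.
\]
Now $ta^2+b^2-(t+1)ab=(ta-b)(a-b)=-q^2y$, so $(ta^2+b^2)/(ab)=t+1-q^2z$. As $t+1-\xi-\eta=(\xi-1)(\eta-1)$,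
\[
f=\frac{q^3}{(\xi-1)(\eta-1)-q^2z},
\]
and the coefficient of $z^k$ is the claimed value.
\end{proof}

\begin{lemma}[Star]\label{lem:star}
Let $T$ be a star with center $*$ and set of outer vertices $J$, where $|J|=k\ge2$. Put $\xi_*=1$ and $\xi_M=\prod_{j\in M}\xi_j$ for $M\subseteq J$. At every point with $t\notin\{0,1\}$, $\xi_J=t$, $\xi_M\ne t$ for all $M\subsetneq J$, and $\xi_j\ne1$ for all $j$,
\[
R_T=\frac{t\,q^{2k+1}}{\prod_{j\in J}(\xi_j-1)(t-\xi_j)} .
\]
\end{lemma}

\begin{proof}
We first solve~\eqref{eq:g} in rational functions of $t$ and the $\xi_j$. For $L\subseteq J$ let $g_{*L}$ be the function of the substar with outer vertices $L$, let $g_j=q/(t-\xi_j)$, and put $G_L=g_{*L}/\prod_{j\in L}g_j$. Then $G_\varnothing=q/(t-1)=1$. In the substar with outer vertices $L\ne\varnothing$, cutting the edges to $L\setminus L'$ leaves the substar on $L'$ and single vertices. Dividing~\eqref{eq:g} by $\prod_{j\in L}g_j$ gives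
\[
\xi_L\sum_{L'\subseteq L}(-1)^{|L\setminus L'|}G_{L'}=t\sum_{L'\subseteq L}(-t)^{|L\setminus L'|}G_{L'} .
\]
The left side asks for an inversion over subsets. Define $d_L$ by $(-q)^{|L|}d_L=\sum_{L'\subseteq L}(-1)^{|L\setminus L'|}G_{L'}$, so that $G_L=\sum_{M\subseteq L}(-q)^{|M|}d_M$. Since $\sum_{M\subseteq L'\subseteq L}(-t)^{|L\setminus L'|}=(-q)^{|L\setminus M|}$, the right side equals $t(-q)^{|L|}\sum_{M\subseteq L}d_M$. The recursion becomes
\begin{equation}\label{eq:d}
d_\varnothing=1,\qquad \xi_Ld_L=t\sum_{M\subseteq L}d_M\quad(L\ne\varnothing),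
\end{equation}
and it determines $d_L$ wherever $\xi_M\ne t$ for all $M\subseteq L$.

The sum over subsets factors when $d_M$ is a product $\prod_{j\in M}\sigma(j)$, since $\sum_{M\subseteq L}\prod_{j\in M}\sigma(j)=\prod_{j\in L}(1+\sigma(j))$. We look for a superposition of such products. Let $|t|<1<|\xi_j|$ and $\sigma_N(j)=(1-\xi_j^{-N})/(\xi_j-1)$ for $N\ge0$. These numbers are bounded in $N$, and $\sigma_0(j)=0$, $1+\sigma_N(j)=\xi_j\sigma_{N+1}(j)$. The convergent series $\hat d_L=(1-t)\sum_{N\ge0}t^N\prod_{j\in L}\sigma_N(j)$ satisfy $\hat d_\varnothing=1$ and, for $L\ne\varnothing$,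
\[
t\sum_{M\subseteq L}\hat d_M=(1-t)\sum_{N\ge0}t^{N+1}\prod_{j\in L}\big(1+\sigma_N(j)\big)=\xi_L(1-t)\sum_{N\ge0}t^{N+1}\prod_{j\in L}\sigma_{N+1}(j)=\xi_L\hat d_L ,
\]
where the last step uses that the term $N=0$ of $\hat d_L$ vanishes. So $d_L=\hat d_L$ on this open set. Expanding $\prod_{j\in L}(1-\xi_j^{-N})=\sum_{M\subseteq L}(-1)^{|M|}\xi_M^{-N}$ and summing over $N$ gives, on the open set and hence as rational functions,
\[
d_L=\frac{1-t}{\prod_{j\in L}(\xi_j-1)}\sum_{M\subseteq L}(-1)^{|M|}\frac{\xi_M}{\xi_M-t}.
\]

Now $R_T=\prod_{j\in J}g_j\cdot\sum_{L\subseteq J}(-q)^{|L|}(t-\xi_J)d_L$. At the points considered, $g_j$ is regular because $\{j\}\subsetneq J$, and $d_L$ is regular for $L\subsetneq J$, so only $L=J$ survives. In $(t-\xi_J)d_J$ only $M=J$ survives, with value $(-1)^kqt/\prod_j(\xi_j-1)$. Multiplying by $(-q)^k\prod_jq/(t-\xi_j)$ gives the claim.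
\end{proof}

For $k=2$ the star is a path with one inner vertex, and the two lemmas agree because $(t-\xi)(t-\eta)=t(\xi-1)(\eta-1)$.

Fix $m\ge2$ and define two cores that contain the vertices $0,1,\dots,m$, called \emph{hubs}: the path $T_P$ with vertices $0,v_1,1,v_2,\dots,v_m,m$ in this order, and the star $T_Q$ with center $*$ and outer vertices $0,\dots,m$. Lemma~\ref{lem:path} covers $T_P$ only when the middle hubs carry no leaves, whereas Lemma~\ref{lem:star} covers $T_Q$ only when every hub carries a positive share of the leaves. We reconcile the two by giving each middle hub a small share $s$. For $0\le s\le1/m$ put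
\begin{equation}\label{eq:lambda}
\lambda_1=\dots=\lambda_{m-1}=s,\qquad\lambda_0=\lambda_m=\tfrac12\big(1-(m-1)s\big),
\end{equation}
so that $\sum_j\lambda_j=1$ and $0<\lambda_0\le\frac12$. Let $r_P(s,t)$ and $r_Q(s,t)$ be the values of $R_{T_P}$ and $R_{T_Q}$ at $\xi_j=t^{\lambda_j}$, $\xi_{v_j}=\xi_*=1$. For a subtree $C$ let $\lambda_C$ be the sum of the $\lambda_j$ over the hubs $j\in C$, so that $\xi_C=t^{\lambda_C}$. A proper subtree of $T_P$ misses $0$ or $m$, and a proper subtree of $T_Q$ misses some hub. Hence
\begin{equation}\label{eq:proper}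
0\le\lambda_C<1\quad\text{for proper subtrees $C$ of $T_P$ if $s\ge0$, and of $T_Q$ if $s>0$.}
\end{equation}
By Lemmas~\ref{lem:egf} and~\ref{lem:omega}(a), $r_P(s,\cdot)$ is holomorphic on $\Omega$ for $s\ge0$, and $r_Q(s,\cdot)$ for $s>0$.

\begin{proposition}\label{prop:limit}
Let $c>0$. As $s\to0^+$, locally uniformly on $\Omega$,
\[
\omega^{m-1}r_P(s,t)+c\,s^{m-1}r_Q(s,t)\longrightarrow\Psi_c(t):=\frac{q^{m+4}}{(\sqrt t-1)^4(\operatorname{Log}t)^{m-1}}\Big(Z(t)^{2(m-1)}+c\Big),
\]
where
\[
Z(t)=\operatorname{Log}t\cdot\frac{\sqrt t+1}{\sqrt t-1}.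
\]
\end{proposition}

\begin{proof}
A function that is continuous on $[0,1/m]\times\Omega$ is uniformly continuous on compact subsets, so it converges locally uniformly in $t$ as $s\to0$. By~\eqref{eq:proper} this applies to $r_P$. At $s=0$, Lemma~\ref{lem:path} applies with $k=2m-1$ inner vertices and $\xi=\eta=\sqrt t\ne1$, so $r_P(0,t)=q^{4m+1}/(\sqrt t-1)^{4m}$.

For $s>0$, Lemma~\ref{lem:star} applies to $T_Q$ with $k=m+1$: we have $\xi_J=t$, and Lemma~\ref{lem:omega}(a) gives $\xi_M\ne t$ for $M\subsetneq J$ and $\xi_j\ne1$. Hence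
\[
s^{m-1}r_Q(s,t)=\frac{t\,q^{2m+3}}{\big((t^s-1)/s\big)^{m-1}(t-t^s)^{m-1}(t^{\lambda_0}-1)^2(t-t^{\lambda_0})^2}.
\]
Since $(e^y-1)/y$ is entire, $(t^s-1)/s$ extends continuously to $s=0$ with value $\operatorname{Log}t$. All four factors of the denominator are then continuous and, by Lemma~\ref{lem:omega}(a), zero-free on $[0,1/m]\times\Omega$. At $s=0$ we have $t-t^s=q$ and $(t^{\lambda_0}-1)(t-t^{\lambda_0})=\sqrt t\,(\sqrt t-1)^2$. So
\[
s^{m-1}r_Q(s,t)\longrightarrow\frac{q^{m+4}}{(\sqrt t-1)^4(\operatorname{Log}t)^{m-1}} .
\]
The quotient of $\omega^{m-1}r_P(0,t)=(\operatorname{Log}t)^{m-1}q^{3m+2}/(\sqrt t-1)^{4m}$ by this limit is $\big(q\operatorname{Log}t/(\sqrt t-1)^2\big)^{2(m-1)}$, and $q=(\sqrt t-1)(\sqrt t+1)$.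
\end{proof}

\section{Hubs and satellites}\label{sec:graphs}

We now build one family of graphs that contains both $T_P(n)$ and $T_Q(n)$. Let $K=\{0,\dots,m\}$ with $m\ge2$, and let $\mathcal S$ be the set of the following subsets of $K$, called \emph{types}:
\[
\{j\}\ \ (0\le j\le m),\qquad P_j=\{j-1,j\}\ \ (1\le j\le m),\qquad Q=K .
\]
They are distinct because $m\ge2$; for $m=1$ we would have $Q=P_1$ and only one tree. For $n\in\mathbb N^{\mathcal S}$ let $G(n)$ be the bipartite graph with the hubs $K$ on one side and, on the other side, $n_S$ \emph{satellites} of type $S$ for each $S$, each adjacent exactly to the hubs in $S$ (Figure~\ref{fig:G}). It is connected if and only if $n_Q\ge1$ or all $n_{P_j}\ge1$.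

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\foreach \x in {0,2,4,6} \draw (3,-1.5) -- (\x,0);
\foreach \x/\y in {1/0.4,3/0.4,3/-0.4,5/0.4} \draw (\x-1,0) -- (\x,\y) -- (\x+1,0);
\foreach \x/\y in {-0.7/0,-0.35/0,0/0,0.35/0,2/2,4/4,5.65/6,6/6,6.35/6,6.7/6} {\draw (\y,0) -- (\x,1.1); \draw[fill=white] (\x,1.1) circle (2pt);}
\foreach \x/\y in {1/0.4,3/0.4,3/-0.4,5/0.4} \draw[fill=black] (\x,\y) circle (2pt);
\draw[fill=white] (2.92,-1.58) rectangle (3.08,-1.42);
\foreach \x in {0,1,2,3} \node[circle,draw,fill=black!12,inner sep=2pt] at (2*\x,0) {$\x$};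
\end{tikzpicture}
\caption{A graph $G(n)$ with hubs $0,1,2,3$. White dots are leaves (types $\{j\}$), black dots are joined to two consecutive hubs (types $P_j$), and the square is joined to all hubs (type $Q$). Deleting the square and one of the two black dots between hubs $1$ and $2$ leaves a tree whose core is a path; deleting all black dots leaves a tree whose core is a star.}
\label{fig:G}
\end{figure}

The recursions delete hubs or split the set of hubs, so we need the family for every hub set. For $\varnothing\ne L\subseteq K$ and $n\in\mathbb N^{\mathcal S}$ with $n_S=0$ whenever $S\cap L=\varnothing$, let $G_L(n)$ have the hubs $L$ and $n_S$ satellites of type $S$, each adjacent exactly to the hubs in $S\cap L$. Thus $G(n)=G_K(n)$. Put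
\[
\mathcal H_L=\sum_{G_L(n)\text{ connected}}h_{G_L(n)}\frac{x^n}{n!},\qquad\mathcal M_L=\sum_{G_L(n)\text{ connected}}\tilde\mu_{G_L(n)}\frac{x^n}{n!},\qquad X_L=\sum_{S\cap L\ne\varnothing}x_S ,
\]
with $X_\varnothing=0$ and $X=X_K$. For $\varnothing\ne B\subseteq L$ let $x^{B|L}$ be $x$ with $x_S$ replaced by $0$ unless $\varnothing\ne S\cap L\subseteq B$.

\begin{lemma}\label{lem:comp}
Let $\phi$ be a graph invariant that is multiplicative over components, and let $\phi_B(x)=\sum\phi(G_B(n))\,x^n/n!$, summed over the connected $G_B(n)$. Then the sum of $\phi(G_L(n))\,x^n/n!$ over all $n$ is $\sum_\pi\prod_{B\in\pi}\phi_B(x^{B|L})$, where $\pi$ runs over the set partitions of $L$, and $|\pi|$ is the number of components of the graphs counted by the term $\pi$.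
\end{lemma}

\begin{proof}
Every satellite has a neighbor, so every component of $G_L(n)$ contains a hub, and the components define a partition $\pi$ of $L$. The component with hub set $B$ contains exactly the satellites whose types satisfy $\varnothing\ne S\cap L\subseteq B$; for them $S\cap L=S\cap B$, so the component is a connected graph $G_B(n^B)$ with $n^B$ supported on these types. Conversely, $\pi$ and such $n^B$, which have disjoint supports, determine $n=\sum_Bn^B$, and $x^n/n!=\prod_Bx^{n^B}/n^B!$.
\end{proof}

To apply Proposition~\ref{prop:asym} we need the numerators of $\mathcal H_K$ and $\mathcal M_K$ to be holomorphic beyond the point $p\omega$, which lies on the polar hyperplane. The reason this holds is that the numerator involves only proper hub sets $L\subsetneq K$, and these miss the leaves of some hub, so that their own poles $X_L=\omega$ are not reached. Let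
\[
\mathcal U_L=\Big\{(x,t)\in\mathbb C^{\mathcal S}\times\Omega:\sum_{S\cap L\ne\varnothing}|x_S|<|\omega(t)|\Big\},\qquad\mathcal U=\bigcap_{j\in K}\mathcal U_{K\setminus\{j\}} .
\]
The types that meet $K\setminus\{j\}$ are all types except $\{j\}$, so $\mathcal U$ is defined by $\sum_{S\ne\{j\}}|x_S|<|\omega(t)|$ for all $j\in K$. We have $\mathcal U_L\subseteq\mathcal U_B$ for $B\subseteq L$, and hence $\mathcal U\subseteq\mathcal U_B$ for every $B\subsetneq K$.

These sets are open, contain $\{0\}\times\Omega$, and are closed under shrinking: with $(x,t)$ they contain every $(x',t)$ with $|x'_S|\le|x_S|$ for all $S$. (For fixed $t$ they are complete Reinhardt domains.) A holomorphic function on such a set is at every point the sum of its Taylor series in $x$ at $0$, since every point lies in the interior of a closed polydisc centered at $0$ and contained in the set. We say that a power series in $x$ with coefficients depending on $t$ \emph{is holomorphic on} such a set if it is, for every $t\in\Omega$, the Taylor series of one holomorphic function on the set, and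 we identify the two. This property is preserved by sums, by products, by setting some of the $x_S$ equal to $0$, and by division by a zero-free holomorphic function.

\begin{proposition}\label{prop:N}
For $\mathcal J=\mathcal H_K$ and for $\mathcal J=\mathcal M_K$, the series $N=(t-e^{qX})\mathcal J$ is holomorphic on $\mathcal U$.
\end{proposition}

\begin{proof}
We express $(t-e^{qX_L})\mathcal H_L$ and $(t-e^{qX_L})\mathcal M_L$ through smaller hub sets. Below, $\pi$ runs over set partitions of $L$.

\emph{The recursion for $\mathcal H_L$.} Let $\mathcal F_L=\sum_\pi\prod_{B\in\pi}\mathcal H_B(x^{B|L})$ be the generating function of $h_{G_L(n)}$ over all $n$, with $\mathcal F_\varnothing=1$. Multiply~\eqref{eq:h} for $G_L(n)$ by $x^n/n!$ and sum over all $n$. On the right, the deleted set consists of hubs $L\setminus L'$ and of satellites. Each satellite is either deleted (weight $q$, series $e^{qX_L}$), or kept and isolated because its type misses $L'$ (weight $1$, series $e^{X_L-X_{L'}}$), or kept as part of a graph $G_{L'}(n')$. By~\eqref{eq:prod} and Lemma~\ref{lem:comp},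
\[
\sum_\pi t^{|\pi|}\prod_{B\in\pi}\mathcal H_B(x^{B|L})=e^{qX_L}\sum_{L'\subseteq L}q^{|L\setminus L'|}e^{X_L-X_{L'}}\mathcal F_{L'} .
\]
Moving the term $L'=L$ to the left and isolating $\pi=\{L\}$, for which $\mathcal H_L(x^{L|L})=\mathcal H_L$, we get
\begin{equation}\label{eq:H}
(t-e^{qX_L})\mathcal H_L=-\sum_{|\pi|\ge2}\big(t^{|\pi|}-e^{qX_L}\big)\prod_{B\in\pi}\mathcal H_B(x^{B|L})+e^{qX_L}\sum_{L'\subsetneq L}q^{|L\setminus L'|}e^{X_L-X_{L'}}\mathcal F_{L'} .
\end{equation}

\emph{The recursion for $\mathcal M_L$.} Lemma~\ref{lem:mu} holds for connected graphs only, while the generating function of $F$ is easy to write down over all $n$. So we compute $\Phi_L(z)=\sum_nF_{G_L(n)}(z)\,x^n/n!$ in two ways. First, consider a partition of the vertices of $G_L(n)$ into connected blocks. Satellites are pairwise nonadjacent, so a block without hubs is a single satellite, of weight $-z$. A block with hub set $B\ne\varnothing$ induces a connected graph $G_B(n')$, and here a satellite may join any block whose hub set meets its type, so no variable is set to $0$. By~\eqref{eq:prod},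
\begin{equation}\label{eq:Phi1}
\Phi_L(z)=e^{-zX_L}\sum_\pi(-z)^{|\pi|}\prod_{B\in\pi}\mathcal M_B(x).
\end{equation}
Second, let $f_B$ be the generating function of $F(1)$ over the connected $G_B(n)$. Such a graph has one vertex only if $|B|=1$ and $n=0$, so by Lemma~\ref{lem:mu} the corresponding series for $F(t)$ is $f_B^*=f_B-q\,[\,|B|=1\,]$. By Lemma~\ref{lem:comp},
\begin{equation}\label{eq:Phi2}
\Phi_L(1)=\sum_\pi\prod_{B\in\pi}f_B(x^{B|L}),\qquad\Phi_L(t)=\sum_\pi\prod_{B\in\pi}f^*_B(x^{B|L}).
\end{equation}
Compute $\Phi_L(1)-\Phi_L(t)$ from both formulas. The term $\pi=\{L\}$ contributes $(te^{-tX_L}-e^{-X_L})\mathcal M_L=e^{-tX_L}(t-e^{qX_L})\mathcal M_L$ in~\eqref{eq:Phi1} and $q\,[\,|L|=1\,]$ in~\eqref{eq:Phi2}. Therefore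
\begin{multline}\label{eq:M}
e^{-tX_L}(t-e^{qX_L})\mathcal M_L=q\,[\,|L|=1\,]+\sum_{|\pi|\ge2}\Big(\prod_{B\in\pi}f_B(x^{B|L})-\prod_{B\in\pi}f^*_B(x^{B|L})\Big)\\
-\sum_{|\pi|\ge2}(-1)^{|\pi|}\big(e^{-X_L}-t^{|\pi|}e^{-tX_L}\big)\prod_{B\in\pi}\mathcal M_B(x),
\end{multline}
and comparing the two formulas for $\Phi_L(1)$,
\begin{equation}\label{eq:f}
f_L=e^{-X_L}\sum_\pi(-1)^{|\pi|}\prod_{B\in\pi}\mathcal M_B(x)-\sum_{|\pi|\ge2}\prod_{B\in\pi}f_B(x^{B|L}).
\end{equation}
For $|L|=1$, both~\eqref{eq:H} and~\eqref{eq:M} return the series $qe^{tX_L}/(t-e^{qX_L})$ of the stars.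

\emph{Holomorphy.} The right sides of~\eqref{eq:H} and~\eqref{eq:M} involve only hub sets $B\subsetneq L$. We show by induction on $|L|$ that $\mathcal H_L,\mathcal M_L,f_L$ are holomorphic on $\mathcal U_L$ for $L\subsetneq K$. By the inductive hypothesis, the inclusion $\mathcal U_L\subseteq\mathcal U_B$, and closure under shrinking, the right sides of~\eqref{eq:H} and~\eqref{eq:M} are holomorphic on $\mathcal U_L$. There $|X_L|<|\omega|$, so $t-e^{qX_L}\ne0$ by Lemma~\ref{lem:omega}(b). Dividing gives the claim for $\mathcal H_L$ and $\mathcal M_L$, and then~\eqref{eq:f} gives it for $f_L$. Finally, for $L=K$ the right sides of~\eqref{eq:H} and~\eqref{eq:M} are holomorphic on $\mathcal U$, because $\mathcal U\subseteq\mathcal U_B$ for all $B\subsetneq K$.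
\end{proof}

We do not need a formula for $N$. Its leading terms in the connector variables are dictated by connectivity, and they are given by the two trees. Write $x_j=x_{\{j\}}$.

\begin{proposition}\label{prop:AB}
Let $N$ be either of the two functions of Proposition~\ref{prop:N}. Then
\[
N=x_{P_1}\cdots x_{P_m}\,A_P+x_Q\,A_Q
\]
with $A_P,A_Q$ holomorphic on $\mathcal U$. Let $0<s\le1/m$, let $\lambda_j$ be as in~\eqref{eq:lambda}, and let $x(s,t)$ be the point with $x_j=\lambda_j\omega(t)$ and all $x_{P_j}$ and $x_Q$ equal to $0$. Then $(x(s,t),t)\in\mathcal U$ and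
\[
A_P(x(s,t),t)=e^{t\omega}r_P(s,t),\qquad A_Q(x(s,t),t)=e^{t\omega}r_Q(s,t).
\]
In particular these values are the same for $\mathcal H_K$ and for $\mathcal M_K$.
\end{proposition}

\begin{proof}
\emph{Division.} If $\varphi$ is holomorphic on $\mathcal U$ and vanishes where a coordinate $y=x_S$ is $0$, then $\varphi/y=\int_0^1(\partial_y\varphi)(\theta y,\dots)\,d\theta$ is holomorphic on $\mathcal U$; the integrand is defined because $\mathcal U$ is closed under shrinking. Let $N_0=N|_{x_Q=0}$. If $n_Q=0$ and some $n_{P_j}=0$, then $G(n)$ is disconnected. So $\mathcal J$, and with it $N_0$, vanishes when $x_Q=0$ and some $x_{P_j}=0$. We divide $N_0$ by $x_{P_1},\dots,x_{P_m}$ in turn; after each division the quotient still vanishes on the remaining hyperplanes $x_{P_j}=0$, first where the divisor is nonzero and then everywhere by continuity. This gives $A_P=N_0/\prod_jx_{P_j}$, and we put $A_Q=(N-N_0)/x_Q$.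

\emph{Leading terms.} If all $n_{P_j}=1$ and $n_Q=0$, then $G(n)$ is the tree $T_P$ with $n_{\{j\}}$ leaves at the hub $j$. If all $n_{P_j}=0$ and $n_Q=1$, it is $T_Q$ with these leaves. On trees $\tilde\mu=h$ by Proposition~\ref{prop:tree}. Let $\mathcal T_P,\mathcal T_Q$ be the series $\mathcal T_{T_P},\mathcal T_{T_Q}$ with the variables at the $v_j$ and at $*$ set to $0$. Then, for both choices of $\mathcal J$,
\[
\mathcal J|_{x_Q=0}=\prod_jx_{P_j}\cdot\big(\mathcal T_P+\text{terms divisible by some }x_{P_j}\big),
\]
and $\mathcal J$ with all $x_{P_j}=0$ equals $x_Q(\mathcal T_Q+\text{terms divisible by }x_Q)$. Multiply by $t-e^{qX}$, and note that $N_0=0$ when all $x_{P_j}=0$. On the subspace where all $x_{P_j}$ and $x_Q$ vanish we obtain $A_P=(t-e^{qX})\mathcal T_P$ and $A_Q=(t-e^{qX})\mathcal T_Q$ as power series in $x_0,\dots,x_m$. By Lemma~\ref{lem:egf}, near $x=0$ these functions equal $e^{tX}R_T$, with $T=T_P$ or $T_Q$, evaluated at $\xi_j=e^{qx_j}$ and $\xi_{v_j}=\xi_*=1$.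

\emph{Continuation to the pole.} Fix $t\in\Omega$ and consider the points $\theta x(s,t)$. For $0\le\theta\le1$ they lie in $\mathcal U$, since $\sum_{i\ne j}\theta\lambda_i\le1-\lambda_j<1$; here $s>0$ is used. The denominators of $R_T$ at these points are products of factors $t-t^{\theta\lambda_C}$ with $C$ a proper subtree, and these are nonzero by~\eqref{eq:proper} and Lemma~\ref{lem:omega}(a). So both sides are holomorphic in $\theta$ on a connected neighborhood of $[0,1]$ and agree near $\theta=0$. By the identity theorem they agree at $\theta=1$, where $X=\omega$ and $\xi_j=t^{\lambda_j}$.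
\end{proof}

\section{Cancellation: proof of Theorem~\ref{thm:main}}\label{sec:proof}

The parameters are chosen in the order $m$, $c$, $s$, $\varepsilon$, $|n|$, each depending on the previous ones.

\emph{Choice of $m$ and $c$.} The function $Z$ of Proposition~\ref{prop:limit} is holomorphic on $\Omega$. It is zero-free, since $\operatorname{Re}\sqrt t>0$ and $\operatorname{Log}t\ne0$, and nonconstant, since $Z(t)\to\infty$ as $t\to+\infty$. As $\Omega$ is connected, $Z$ is nonconstant on every open subset. Let $\Delta\subset O\cap\Omega$ be an open disc, which exists because $\Omega$ is dense. A branch of $\log Z$ on $\Delta$ is a nonconstant holomorphic function, hence an open map, so its imaginary part takes all values in an interval of some length $\ell>0$. Choose $m\ge2$ with $2(m-1)\ell>2\pi$. Then $2(m-1)\operatorname{Im}\log Z$ takes a value that is an odd multiple of $\pi$, so $Z^{2(m-1)}$ takes a negative value on $\Delta$. The image of $\Delta$ under $Z^{2(m-1)}$ is open, so it contains a negative rational number: there are $t_1\in\Delta$ and a rational $c>0$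 with $Z(t_1)^{2(m-1)}=-c$. Thus $\Psi_c(t_1)=0$ and $\Psi_c\not\equiv0$. Zeros of $\Psi_c$ are isolated, so there is a circle $\Gamma$ centered at $t_1$, contained in $\Delta$ together with its interior, with $\delta:=\min_\Gamma|\Psi_c|>0$.

\emph{Choice of $s$.} By Proposition~\ref{prop:limit} there is a rational $s\in(0,1/m]$ such that
\[
\Psi_{c,s}:=\omega^{m-1}r_P(s,\cdot)+c\,s^{m-1}r_Q(s,\cdot)
\]
is within $\delta/4$ of $\Psi_c$ on $\Gamma$.

\emph{Choice of $\varepsilon$.} The path needs $m$ connectors and the star needs one. To make the two terms of Proposition~\ref{prop:AB} comparable, we give each type $P_j$ the proportion $\varepsilon$ and the type $Q$ a proportion of order $\varepsilon^m$; the factor $s^{m-1}$ compensates the growth of $r_Q$. For $\varepsilon\ge0$ put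
\[
p_{\{j\}}=s\ \ (1\le j\le m-1),\qquad p_{P_j}=\varepsilon,\qquad p_Q=c\,s^{m-1}\varepsilon^m,
\]
\[
p_{\{0\}}=p_{\{m\}}=\tfrac12\big(1-(m-1)s-m\varepsilon-p_Q\big).
\]
These numbers have sum $1$. There is $\varepsilon_0>0$ such that all $p_{\{j\}}$ are positive for $0\le\varepsilon\le\varepsilon_0$. For such $\varepsilon$, every $(x,t)$ with $|x_S|\le p_S|\omega(t)|$ lies in $\mathcal U$, since $\sum_{S\ne\{j\}}p_S=1-p_{\{j\}}<1$. At $\varepsilon=0$ the point $p\omega$ is $x(s,t)$. Let $N$ be either of the two functions of Proposition~\ref{prop:N}. By Proposition~\ref{prop:AB}, for $0<\varepsilon\le\varepsilon_0$,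
\[
\frac{N(p\omega,t)}{\varepsilon^m\,\omega\,e^{t\omega}}=e^{-t\omega}\Big(\omega^{m-1}A_P(p\omega,t)+c\,s^{m-1}A_Q(p\omega,t)\Big).
\]
The right side is continuous in $(\varepsilon,t)\in[0,\varepsilon_0]\times\Gamma$ and equals $\Psi_{c,s}$ at $\varepsilon=0$. Choose a rational $\varepsilon\in(0,\varepsilon_0]$ such that, for both functions $N$, the left side is within $\delta/4$ of $\Psi_{c,s}$ on $\Gamma$. Then $p$ consists of positive rationals.

\emph{Choice of $|n|$.} Let $n_S=|n|\,p_S$ with $|n|$ a positive multiple of a common denominator of the $p_S$. All $n_S\ge1$, so $G(n)$ is connected and bipartite with more than two vertices, and the coefficient of $x^n/n!$ in $\mathcal H_K$ and $\mathcal M_K$ is $h_{G(n)}$ and $\tilde\mu_{G(n)}$. Proposition~\ref{prop:asym} applies with $\mathcal W=\mathcal U$. So for $|n|$ large and for $\phi=h$ and $\phi=\tilde\mu$, the function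
\[
\frac{tq\,\omega^{|n|+1}}{|n|!}\cdot\frac{\phi_{G(n)}(t)}{\varepsilon^m\,\omega\,e^{t\omega}}
\]
is within $\delta/4$ of $N(p\omega,t)/(\varepsilon^m\omega e^{t\omega})$ on $\Gamma$.

\emph{Conclusion.} These two functions are holomorphic on $\Delta$ and differ from $\Psi_c$ by at most $3\delta/4<|\Psi_c|$ on $\Gamma$. By Rouch\'e's theorem each has as many zeros inside $\Gamma$ as $\Psi_c$, hence at least one. The factors multiplying $\phi_{G(n)}$ are zero-free on $\Omega$. So $h_{G(n)}$ and $\mu_{G(n)}=\pm\tilde\mu_{G(n)}$ both have a zero inside $\Gamma$, hence in $O$. \qed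

\begin{remark}
The freedom to take $m$ large is needed for this argument. Write $\operatorname{Log}t=4(a+ib)$ with $a,b$ real, $|b|<\pi/4$ and $(a,b)\ne(0,0)$. Then $(\sqrt t+1)/(\sqrt t-1)=\coth(a+ib)=(\sinh2a-i\sin2b)/(\cosh2a-\cos2b)$, so
\[
\operatorname{Re}Z=\frac{4(a\sinh2a+b\sin2b)}{\cosh2a-\cos2b}>0 .
\]
Hence $Z^2$ is never a negative number, and for $m=2$ the limit $\Psi_c$ has no zero in $\Omega$ for any $c>0$. Each further hub multiplies the ratio of the path term to the star term by $Z^2$ and so rotates it by $2\arg Z$, until the two terms can point in opposite directions.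
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
\texttt{https://repository.usergioarboleda.edu.co/\allowbreak bitstream/\allowbreak handle/\allowbreak 11232/\allowbreak 1821/\allowbreak The\%20polynomials\%20of\%20\allowbreak graph\%20associahedra.pdf\allowbreak ?sequence=1\&isAllowed=y}

\end{thebibliography}
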